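
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The square principle $\square(\kappa)$ and compactness for countable chromatic number}


\begin{abstract}
We prove in ZFC that for every regular cardinal $\kappa>\aleph_1$ the principle $\square(\kappa)$ yields a graph of size $\kappa$ that is not countably chromatic although all its subgraphs of size less than $\kappa$ are. The graph is built on $\kappa\times X$, with $X$ an uncountable set of reals, from a function $d:[\kappa]^2\to\omega$ obtained by walking along the square sequence. For infinite $\tau<|X|$, the graph has chromatic number at most $\tau$ exactly if $\kappa$ is a union of at most $\tau$ sets on which $d$ is bounded. As a consequence, under $\square(\kappa)$ every cardinal $\mu$ with $\aleph_1\le\mu\le\min(\kappa,2^{\aleph_0})$ is the exact chromatic number of such a graph, and there is a version for $\theta$ colors in place of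 $\aleph_0$.
\end{abstract}


\section{The question and the answer}

\subsection*{Compactness for colorings}
A proper coloring of a graph gives different colors to adjacent vertices, and the chromatic number $\chi(G)$ is the least number of colors in a proper coloring of $G$. A graph is \emph{countably chromatic} if $\chi(G)\le\aleph_0$. The size of a graph is the number of its vertices.

The complete graph on $\omega_1$ is not countably chromatic, but each of its countable subgraphs is. The question becomes interesting for larger sizes. For a regular cardinal $\kappa>\aleph_1$, \emph{compactness for being countably chromatic at $\kappa$} is the statement that every graph of size $\kappa$, all of whose subgraphs of size $<\kappa$ are countably chromatic, is itself countably chromatic.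

\subsection*{Squares}
For a set $X$ of ordinals, $\mathrm{Lim}(X)$ is the set of its limit points: the ordinals $\beta>0$ with $\sup(X\cap\beta)=\beta$. By a slight abuse of notation, $\mathrm{Lim}(\kappa)$ denotes the set of nonzero limit ordinals below $\kappa$, without $\kappa$ itself. A \emph{club} in a limit ordinal $\alpha$ is an unbounded subset of $\alpha$ that contains all its limit points below $\alpha$.

\begin{definition}
Let $\kappa>\aleph_1$ be regular. The principle $\square(\kappa)$ asserts that there is a sequence $\langle C_\alpha:\alpha\in\mathrm{Lim}(\kappa)\rangle$ such that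
\begin{enumerate}
\item every $C_\alpha\subseteq\alpha$ is a club in $\alpha$;
\item (coherence) if $\beta\in\mathrm{Lim}(C_\alpha)$ and $\beta<\alpha$, then $C_\beta=C_\alpha\cap\beta$;
\item (no thread) there is no \emph{thread}, that is, no club $C\subseteq\kappa$ such that $C_\beta=C\cap\beta$ for all $\beta\in\mathrm{Lim}(C)$ with $\beta<\kappa$.
\end{enumerate}
\end{definition}

By (1) and (2) each $C_\alpha$ threads the part of the sequence below $\alpha$, and by (3) nothing threads the whole. So $\square(\kappa)$ is itself an instance of incompactness: a solution exists below every limit $\alpha<\kappa$, and none exists at $\kappa$.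

Jensen's principle $\square_\lambda$ asks for a sequence on $\mathrm{Lim}(\lambda^+)$ with (1), (2) and $\mathrm{o.t.}(C_\alpha)\le\lambda$ for all $\alpha$. For uncountable $\lambda$ it implies $\square(\lambda^+)$: a thread $C$ would have a limit point $\delta<\lambda^+$ with $\mathrm{o.t.}(C\cap\delta)>\lambda$, although $C\cap\delta=C_\delta$. Several failures of compactness are known to follow from squares. By a theorem of Todor\v{c}evi\'c, $\square(\kappa)$ implies the failure of the tree property at $\kappa$. By a theorem of Veli\v{c}kovi\'c, it gives two stationary sets of ordinals of cofinality $\omega$ below $\kappa$ that do not reflect simultaneously: there is no $\alpha<\kappa$ such that both are stationary in $\alpha$. For colorings, Rinot proved that if $\lambda$ is uncountable, $\square_\lambda$ holds and $2^\lambda=\lambda^+$, then there is a graph of size $\lambda^+$ and chromatic number $\lambda$ all of whose subgraphs of size $<\lambda^+$ are countably chromatic. Whether $\square(\kappa)$ alone defeats compactness for being countably chromatic is asked in \cite{Lyon}. The answer is yes.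

\begin{theorem}\label{thm:main}
Let $\kappa>\aleph_1$ be regular and assume $\square(\kappa)$. Then there is a graph $G$ of size $\kappa$ such that every subgraph of $G$ of size $<\kappa$ is countably chromatic, while $G$ is not countably chromatic. So compactness for being countably chromatic fails at $\kappa$.
\end{theorem}

The same construction gives control over the chromatic number, and works for other numbers of colors.

\begin{theorem}\label{thm:exact}
Let $\kappa>\aleph_1$ be regular and assume $\square(\kappa)$. Let $\theta<\kappa$ be an infinite cardinal, and let $\mu$ be a cardinal with $\theta<\mu\le\min(\kappa,\theta^{\aleph_0})$. Then there is a graph of size $\kappa$ with chromatic number exactly $\mu$, all of whose subgraphs of size $<\kappa$ have chromatic number $\le\theta$.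
\end{theorem}

Theorem~\ref{thm:main} is the case $\theta=\aleph_0$, $\mu=\aleph_1$. We record two further cases.

\begin{corollary}\label{cor:cases}
Let $\kappa>\aleph_1$ be regular and assume $\square(\kappa)$.
\begin{enumerate}
\item For every cardinal $\mu$ with $\aleph_1\le\mu\le\min(\kappa,2^{\aleph_0})$ there is a graph of size $\kappa$ and chromatic number exactly $\mu$ whose subgraphs of size $<\kappa$ are all countably chromatic. In particular, if $\kappa\le2^{\aleph_0}$, the chromatic number can be $\kappa$, the largest value possible for a graph of size $\kappa$.
\item For every infinite $\theta<\kappa$ with $\theta^{\aleph_0}>\theta$ (for instance every $\theta<\kappa$ of cofinality $\omega$), compactness for having chromatic number $\le\theta$ fails at $\kappa$: some graph of size $\kappa$ has chromatic number $>\theta$ while all its subgraphs of size $<\kappa$ have chromatic number $\le\theta$.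
\end{enumerate}
\end{corollary}

\begin{proof}
Part (1) is Theorem~\ref{thm:exact} with $\theta=\aleph_0$. Part (2) is Theorem~\ref{thm:exact} with $\mu=\theta^+$, which is at most $\kappa$ since $\theta<\kappa$, and at most $\theta^{\aleph_0}$ by assumption. If $\mathrm{cf}(\theta)=\omega$, then $\theta^{\aleph_0}>\theta$ by K\"onig's theorem.
\end{proof}

\subsection*{The idea}
The complete graph on an uncountable set $X\subseteq{}^\omega2$ is the increasing union of graphs $H_0\subseteq H_1\subseteq\cdots$ of finite chromatic number: join $x$ to $y$ in $H_n$ if they differ in one of their first $n$ digits. We place a copy of the set $X$ over every $\alpha<\kappa$, with no edges inside it, and between the copies over $\alpha$ and $\beta$ we put the edges of the graph $H_{d(\alpha,\beta)}$ for some function $d:[\kappa]^2\to\omega$. Over a set on which $d$ is bounded, finitely many colors suffice. Conversely, a coloring with few colors cuts $\kappa$ into few sets on which $d$ is bounded. This turns the coloring problem into one about $d$ alone (Section~\ref{sec:graph}): every $\delta<\kappa$ should be a countable union of sets on which $d$ is bounded, and $\kappa$ should not. A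 square sequence provides such a $d$, by way of walks on ordinals (Section~\ref{sec:walks}).

\section{A graph that measures boundedness}\label{sec:graph}

We write $[\kappa]^2$ for the set of two-element subsets of $\kappa$, and, for $d:[\kappa]^2\to\omega$, we write $d(\alpha,\beta)$ with the smaller ordinal first. For a cardinal $\theta$, ${}^\omega\theta$ is the set of functions from $\omega$ to $\theta$. For distinct $x,y\in{}^\omega\theta$ let $\Delta(x,y)=\min\{n:x(n)\ne y(n)\}$.

\begin{definition}
Let $\kappa$ and $\theta$ be cardinals, $d:[\kappa]^2\to\omega$ and $X\subseteq{}^\omega\theta$. The graph $G(d,X)$ has vertex set $\kappa\times X$; for $\alpha<\beta$, the vertices $(\alpha,x)$ and $(\beta,y)$ are adjacent iff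
\[
x\ne y\quad\text{and}\quad d(\alpha,\beta)>\Delta(x,y).
\]
Vertices with equal first coordinate are not adjacent.

A set $Y\subseteq\kappa$ is \emph{$d$-bounded} if there is $b<\omega$ with $d(\alpha,\beta)\le b$ for all $\alpha<\beta$ in $Y$.
\end{definition}

\begin{example}[Three points, two colors]
Let $X=\{x,y,z\}$ with $x=000\ldots$, $y=01000\ldots$ and $z=1000\ldots$. Then $\Delta(x,y)=1$ and $\Delta(x,z)=\Delta(y,z)=0$. Let $Y\subseteq\kappa$ and consider the induced subgraph on $Y\times X$.

If $d\le1$ on $[Y]^2$, two colors suffice: color a vertex by the first digit of its second coordinate. Two vertices with the same first digit and different second coordinates have second coordinates $x$ and $y$, and are adjacent only if $d>1$ at their first coordinates.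

Conversely, let $c:Y\times X\to2$ be a proper coloring. Over each $\alpha\in Y$ there are three vertices and two colors, so we may choose distinct $u,v\in X$ and a color $m$ with $c(\alpha,u)=c(\alpha,v)=m$. There are only six possibilities for $(\{u,v\},m)$. If $\alpha<\beta$ have the same one, then $c(\alpha,u)=m=c(\beta,v)$, so $(\alpha,u)$ and $(\beta,v)$ are not adjacent, that is, $d(\alpha,\beta)\le\Delta(u,v)\le1$. Hence $Y$ is a union of at most six sets on which $d\le1$.
\end{example}

In general there are $\tau$ colors and more than $\tau$ points. The example then needs one improvement. The number of pairs $\{u,v\}$ is $|X|$, which is larger than $\tau$, and if we classify the ordinals $\alpha$ by the chosen pair, we may get too many classes. It is enough, however, to remember where and how the two points split; this is a finite sequence from $\theta$.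

\begin{theorem}\label{thm:criterion}
Let $\kappa$ be any cardinal, $d:[\kappa]^2\to\omega$ any function, $\theta$ an infinite cardinal, $X\subseteq{}^\omega\theta$, and $\tau$ a cardinal with $\theta\le\tau<|X|$. For every $Y\subseteq\kappa$, the induced subgraph of $G(d,X)$ on $Y\times X$ has chromatic number $\le\tau$ if and only if $Y$ is a union of at most $\tau$ many $d$-bounded sets.
\end{theorem}

\begin{proof}
Recall that there are only $\theta$ finite sequences from $\theta$.

Suppose $Y=\bigcup_{i<\tau}Y_i$ with $d\le b_i$ on $[Y_i]^2$. For $\alpha\in Y$ let $i(\alpha)$ be the least $i$ with $\alpha\in Y_i$, and color $(\alpha,x)$ by the pair $(i(\alpha),x{\restriction}b_{i(\alpha)})$. At most $\tau\cdot\theta=\tau$ colors are used. If $(\alpha,x)$ and $(\beta,y)$, with $\alpha<\beta$ and $x\ne y$, get the same color, with common index $i$, then $x{\restriction}b_i=y{\restriction}b_i$, so $d(\alpha,\beta)\le b_i\le\Delta(x,y)$ and the two vertices are not adjacent.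

Conversely, let $c:Y\times X\to\tau$ be a proper coloring. Since $|X|>\tau$, for each $\alpha\in Y$ there are $x_\alpha\ne y_\alpha$ in $X$ with $c(\alpha,x_\alpha)=c(\alpha,y_\alpha)=:i_\alpha$. Let $k_\alpha=\Delta(x_\alpha,y_\alpha)$ and
\[
t_\alpha=\bigl(i_\alpha,\;x_\alpha{\restriction}k_\alpha,\;x_\alpha(k_\alpha),\;y_\alpha(k_\alpha)\bigr).
\]
There are at most $\tau\cdot\theta=\tau$ possible values of $t_\alpha$, so it suffices to show that each class of the map $\alpha\mapsto t_\alpha$ is $d$-bounded. Let $\alpha<\beta$ with $t_\alpha=t_\beta=(i,s,p,q)$. Then $x_\alpha$ extends $s^\frown p$ and $y_\beta$ extends $s^\frown q$, where $p\ne q$. Hence $x_\alpha\ne y_\beta$ and $\Delta(x_\alpha,y_\beta)=|s|$, the length of $s$. Both $(\alpha,x_\alpha)$ and $(\beta,y_\beta)$ have color $i$, so they are not adjacent, and $d(\alpha,\beta)\le|s|$. Thus $d\le|s|$ on all pairs from the class of $(i,s,p,q)$.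
\end{proof}

When $X\subseteq{}^\omega2$, we apply the theorem with $\theta=\aleph_0$, regarding ${}^\omega2$ as a subset of ${}^\omega\omega$.

\begin{example}[$\kappa=\omega_1$]
For each $\beta<\omega_1$ choose $d(\cdot,\beta):\beta\to\omega$ injective. If $d\le b$ on $[Y]^2$, then each element of $Y$ has at most $b+1$ predecessors in $Y$, so $Y$ is finite. As $\omega_1$ is not a countable union of finite sets, $G(d,X)$ is not countably chromatic for any $X\subseteq{}^\omega2$ of size $\aleph_1$. Its countable subgraphs trivially are.
\end{example}

For $\kappa>\aleph_1$ such injections no longer exist, and the requirement on small subgraphs is no longer trivial. Theorem~\ref{thm:criterion} tells us what is needed.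

\begin{corollary}\label{cor:scope}
Let $\kappa>\aleph_1$ be regular, $d:[\kappa]^2\to\omega$, and let $X\subseteq{}^\omega2$ be uncountable with $|X|\le\kappa$. Then the following are equivalent.
\begin{enumerate}
\item $G(d,X)$ is not countably chromatic, but all its subgraphs of size $<\kappa$ are.
\item Every $\delta<\kappa$ is a countable union of $d$-bounded sets, but $\kappa$ is not.
\end{enumerate}
\end{corollary}

\begin{proof}
We use Theorem~\ref{thm:criterion} with $\theta=\tau=\aleph_0$. With $Y=\kappa$ it says that $G(d,X)$ is countably chromatic iff $\kappa$ is a countable union of $d$-bounded sets. It remains to compare the statements about small subgraphs and about $\delta<\kappa$.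

Assume (2). By regularity, the vertices of a subgraph of size $<\kappa$ lie in $\delta\times X$ for some $\delta<\kappa$, and the theorem with $Y=\delta$ shows that this subgraph is countably chromatic.

Now assume (1) and let $\delta<\kappa$. If $|X|=\kappa$, then $\delta\times X$ may be too large, so we choose $X_0\subseteq X$ of size $\aleph_1$. Since $\kappa>\aleph_1$, the set $\delta\times X_0$ has size $<\kappa$, so the subgraph induced on it is countably chromatic. This is the induced subgraph of $G(d,X_0)$ on $\delta\times X_0$, and the theorem, applied to $X_0$, shows that $\delta$ is a countable union of $d$-bounded sets.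
\end{proof}

In particular, compactness for being countably chromatic fails at every regular $\kappa>\aleph_1$ that carries a function $d$ as in (2), with or without $\square(\kappa)$: take $X\subseteq{}^\omega2$ of size $\aleph_1$. To obtain (2), the simplest plan is to let $d$ behave like a distance. Then the elements $\alpha<\delta$ with $d(\alpha,\delta)=n$ are at distance at most $2n$ from each other, and there are only countably many values of $n$. The rest of the work is the following proposition, proved in Section~\ref{sec:walks}.

\begin{proposition}\label{prop:d}
Let $\kappa>\aleph_1$ be regular and assume $\square(\kappa)$. There is a function $d:[\kappa]^2\to\omega$ such that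
\begin{itemize}
\item[(D1)] $d(\alpha,\beta)\le d(\alpha,\gamma)+d(\beta,\gamma)$ for all $\alpha<\beta<\gamma<\kappa$;
\item[(D2)] $d$ is unbounded on $[A]^2$ for every $A\subseteq\kappa$ with $|A|=\kappa$.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and \ref{thm:exact} from Proposition~\ref{prop:d}]
It is enough to prove Theorem~\ref{thm:exact}, since its case $\theta=\aleph_0$, $\mu=\aleph_1$ gives Theorem~\ref{thm:main}. Let $d$ be as in Proposition~\ref{prop:d}. As $\mu\le\theta^{\aleph_0}$, we can choose $X\subseteq{}^\omega\theta$ with $|X|=\mu$. Let $G=G(d,X)$. Its size is $\kappa\cdot\mu=\kappa$.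

\emph{Small subgraphs.} By regularity of $\kappa$, a subgraph of size $<\kappa$ has its vertices in $\delta\times X$ for some $\delta<\kappa$. The set $\delta$ is the union of the sets
\[
\{\alpha<\delta:d(\alpha,\delta)=n\}\qquad(n<\omega),
\]
and if $\alpha<\beta$ are in the $n$-th set, then $d(\alpha,\beta)\le d(\alpha,\delta)+d(\beta,\delta)=2n$ by (D1). So $\delta$ is a union of countably many $d$-bounded sets, and Theorem~\ref{thm:criterion} with $\tau=\theta<\mu=|X|$ shows that $\theta$ colors suffice. Explicitly, $(\alpha,x)\mapsto(n,x{\restriction}2n)$ with $n=d(\alpha,\delta)$ is a proper coloring of $\delta\times X$.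

\emph{Upper bound.} Adjacent vertices have different second coordinates, so $(\alpha,x)\mapsto x$ is a proper coloring and $\chi(G)\le\mu$.

\emph{Lower bound.} Suppose $\chi(G)<\mu$ and let $\tau=\max(\chi(G),\theta)$. Then $\theta\le\tau<\mu=|X|$, so by Theorem~\ref{thm:criterion} $\kappa$ is a union of at most $\tau$ many $d$-bounded sets. Since $\tau<\mu\le\kappa$ and $\kappa$ is regular, one of them has size $\kappa$. This contradicts (D2).
\end{proof}

\section{A distance from walks along a square sequence}\label{sec:walks}

Fix a regular $\kappa>\aleph_1$ and a sequence $\langle C_\alpha:\alpha\in\mathrm{Lim}(\kappa)\rangle$ witnessing $\square(\kappa)$. We extend it to all ordinals below $\kappa$ by $C_0=\emptyset$ and $C_{\alpha+1}=\{\alpha\}$. If $\gamma$ is zero or a successor, then $C_\gamma$ has no limit points.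

To get the triangle inequality (D1) for free, we shall attach to each $\beta<\kappa$ a function $f_\beta:\beta+1\to\omega$ and, for $\alpha<\beta$, let $d(\alpha,\beta)$ be the distance between $f_\alpha$ and $f_\beta$ in the supremum norm on their common domain $\alpha+1$. Two things then have to be arranged: these distances must be finite, and they must be unbounded on large sets. The first will come from coherence, the second from the absence of threads. The value $f_\beta(\xi)$ will be the number $\rho_2(\xi,\beta)$ of steps in the walk from $\beta$ to $\xi$.

\begin{definition}
For $\alpha\le\beta<\kappa$, the \emph{walk} from $\beta$ to $\alpha$ is the sequence given by $\beta_0=\beta$ and $\beta_{i+1}=\min(C_{\beta_i}\setminus\alpha)$ as long as $\beta_i>\alpha$. Let $\rho_2(\alpha,\beta)$ be its number of steps.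
\end{definition}

The set $C_{\beta_i}\setminus\alpha$ is nonempty when $\beta_i>\alpha$: either $\beta_i$ is a limit and $C_{\beta_i}$ is unbounded in it, or $\beta_i=\gamma+1$ and $\gamma\ge\alpha$. The walk is strictly decreasing and stays $\ge\alpha$, so it reaches $\alpha$ after finitely many steps. Thus $\rho_2(\alpha,\alpha)=0$, and for $\alpha<\beta$
\begin{equation}\label{eq:rho}
\rho_2(\alpha,\beta)=1+\rho_2\bigl(\alpha,\min(C_\beta\setminus\alpha)\bigr)\ge1 .
\end{equation}

\subsection*{Finite distance: coherence}
We compare the walks from $\beta$ and from a limit ordinal $\delta\le\beta$ to points $\xi$ just below $\delta$. The walk from $\beta$ to $\xi$ first follows the walk from $\beta$ to $\delta$, until it reaches $\delta$ or some $\beta_k>\delta$ such that $C_{\beta_k}$ accumulates at $\delta$. In the latter case coherence says that from $\beta_k$ it continues as if from $\delta$.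

\begin{lemma}\label{lem:shift}
Let $\delta\le\beta<\kappa$ with $\delta$ a nonzero limit ordinal. There are $k=k(\delta,\beta)<\omega$ and $\varepsilon=\varepsilon(\delta,\beta)<\delta$ such that
\[
\rho_2(\xi,\beta)=k+\rho_2(\xi,\delta)\qquad\text{for all }\xi\in[\varepsilon,\delta).
\]
Moreover, if $k=0$, then $\beta=\delta$ or $\delta\in\mathrm{Lim}(C_\beta)$.
\end{lemma}

\begin{proof}
Let $\beta=\beta_0>\dots>\beta_n=\delta$ be the walk from $\beta$ to $\delta$, and let $k$ be the least $i$ such that $\beta_i=\delta$ or $\delta\in\mathrm{Lim}(C_{\beta_i})$. It exists since $\beta_n=\delta$, and the last sentence of the lemma holds by this choice. For $i<k$ we have $\beta_i>\delta$ and $\sup(C_{\beta_i}\cap\delta)<\delta$. Choose $\varepsilon<\delta$ larger than these finitely many suprema.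

Let $\xi\in[\varepsilon,\delta)$. For $i<k$ the set $C_{\beta_i}\cap[\xi,\delta)$ is empty, so $\min(C_{\beta_i}\setminus\xi)=\min(C_{\beta_i}\setminus\delta)=\beta_{i+1}$. Hence the walk from $\beta$ to $\xi$ begins with $\beta_0,\dots,\beta_k$, and $\rho_2(\xi,\beta)=k+\rho_2(\xi,\beta_k)$.

If $\beta_k=\delta$, we are done. Otherwise $\beta_k>\delta$ and $\delta\in\mathrm{Lim}(C_{\beta_k})$. Then $\beta_k$ is a limit ordinal, and $C_\delta=C_{\beta_k}\cap\delta$ by coherence. This set is cofinal in $\delta$, so $\min(C_{\beta_k}\setminus\xi)=\min(C_\delta\setminus\xi)$, and $\rho_2(\xi,\beta_k)=\rho_2(\xi,\delta)$ by \eqref{eq:rho}.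
\end{proof}

\begin{lemma}\label{lem:finite}
For $\alpha<\beta<\kappa$ the supremum
\[
d(\alpha,\beta):=\sup_{\xi\le\alpha}\bigl|\rho_2(\xi,\alpha)-\rho_2(\xi,\beta)\bigr|
\]
is finite.
\end{lemma}

\begin{proof}
Otherwise there are infinitely many distinct $\xi_n\le\alpha$ along which the difference tends to infinity in absolute value. Every infinite sequence of distinct ordinals has a strictly increasing subsequence, so we may assume $\xi_0<\xi_1<\cdots$. Let $\delta=\sup_n\xi_n$, a limit ordinal with $\delta\le\alpha<\beta$. Apply Lemma~\ref{lem:shift} to $(\delta,\alpha)$ and to $(\delta,\beta)$. For $\xi<\delta$ above both $\varepsilon(\delta,\alpha)$ and $\varepsilon(\delta,\beta)$ we get $\rho_2(\xi,\alpha)-\rho_2(\xi,\beta)=k(\delta,\alpha)-k(\delta,\beta)$, a constant. As $\xi_n$ is such a $\xi$ for all large $n$, this is a contradiction.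
\end{proof}

\begin{remark}
Coherence is essential here. Suppose $C_\omega=\omega$ and $C_{\omega\cdot2}=\{2^i:i<\omega\}\cup\{\omega+i:i<\omega\}$; then $\omega\in\mathrm{Lim}(C_{\omega\cdot2})$, but $C_{\omega\cdot2}\cap\omega\ne C_\omega$. For $\xi=2^i+1$ with $i\ge1$, the walk from $\omega$ to $\xi$ takes one step, while the walk from $\omega\cdot2$ steps to $2^{i+1}$ and then descends through successors, $2^i$ steps altogether. So $d(\omega,\omega\cdot2)$ would be infinite.
\end{remark}

\subsection*{Unboundedness: no threads}
Taking $\xi=\alpha$ in the definition of $d$ shows
\begin{equation}\label{eq:lower}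
d(\alpha,\beta)\ge\rho_2(\alpha,\beta).
\end{equation}
So it suffices to find long walks inside every large set. To see how a thread enters, suppose $A\subseteq\kappa$ is unbounded and all walks between distinct elements of $A$ take one step. This means $A\cap\beta\subseteq C_\beta$ for all $\beta\in A$. Every limit point $\delta<\beta$ of $A$ is then a limit point of $C_\beta$, whence $C_\delta=C_\beta\cap\delta$. The sets $C_\delta$ for $\delta\in\mathrm{Lim}(A)$, $\delta<\kappa$, thus extend one another, and their union is a thread. In general, we shorten the walks, by one step or more at a time, by passing from a starting point $\beta$ to a suitable $\delta$ below it, until a thread appears or no steps are left. Since this moves the starting points but not the end points, we allow two different sets.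

We recall what is used about a regular uncountable cardinal $\kappa$. A subset of $\kappa$ is stationary if it meets every club in $\kappa$; stationary sets are unbounded, and a set that is not stationary is disjoint from a club. The intersection of two clubs is a club. Fodor's lemma: if $S$ is stationary and $f:S\to\kappa$ satisfies $f(\delta)<\delta$ for all $\delta\in S$, then $f$ is constant on a stationary subset of $S$.

\begin{lemma}\label{lem:long}
There are no $n<\omega$ and unbounded $A,B\subseteq\kappa$ such that $\rho_2(\alpha,\beta)\le n$ for all $\alpha\in A$ and $\beta\in B$ with $\alpha<\beta$.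
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=0$ the claim holds since $\rho_2(\alpha,\beta)\ge1$ whenever $\alpha<\beta$, and such $\alpha\in A$ and $\beta\in B$ exist. Let $n\ge1$ and suppose that $A$ and $B$ are as described. Let $S$ be the set of nonzero limit ordinals $\delta<\kappa$ for which there is $\beta\in B$ with $\beta>\delta$ and $k(\delta,\beta)\ge1$; for each $\delta\in S$ fix such a $\beta$ and call it $\beta_\delta$.

\emph{Case 1: $S$ is stationary.} The map $\delta\mapsto\varepsilon(\delta,\beta_\delta)<\delta$ is constant on a stationary $S'\subseteq S$ by Fodor's lemma, say with value $\varepsilon$. If $\alpha\in A\setminus\varepsilon$, $\delta\in S'$ and $\alpha<\delta$, then $\alpha\in[\varepsilon,\delta)$ and Lemma~\ref{lem:shift} gives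
\[
\rho_2(\alpha,\delta)=\rho_2(\alpha,\beta_\delta)-k(\delta,\beta_\delta)\le n-1 .
\]
So the unbounded sets $A\setminus\varepsilon$ and $S'$ contradict the induction hypothesis.

\emph{Case 2: $S$ is not stationary.} Then there is a club $E\subseteq\kappa$ of nonzero limit ordinals disjoint from $S$. For $\delta\in E$ and $\beta\in B$ with $\beta>\delta$ we have $k(\delta,\beta)=0$. Hence $\delta\in\mathrm{Lim}(C_\beta)$ by Lemma~\ref{lem:shift}, so $\beta$ is a limit ordinal and $C_\delta=C_\beta\cap\delta$ by coherence. If $\delta<\delta'$ are in $E$, pick $\beta\in B$ above $\delta'$; then $C_\delta=C_\beta\cap\delta=C_{\delta'}\cap\delta$.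

Let $C=\bigcup_{\delta\in E}C_\delta$. By what we just saw, $C\cap\delta=C_\delta$ for all $\delta\in E$. Since $C_\delta$ is unbounded in $\delta$ and $E$ is unbounded in $\kappa$, $C$ is unbounded in $\kappa$. Let $\beta\in\mathrm{Lim}(C)$ with $\beta<\kappa$, and choose $\delta\in E$ with $\delta>\beta$. Then $\beta\in\mathrm{Lim}(C_\delta)$, so $\beta\in C_\delta\subseteq C$ because $C_\delta$ is closed in $\delta$, and $C_\beta=C_\delta\cap\beta=C\cap\beta$ by coherence. So $C$ is a club in $\kappa$ and is a thread, contradicting the choice of the sequence.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:d}]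
Let $d$ be the function of Lemma~\ref{lem:finite}; its values are natural numbers.

(D1): Let $\alpha<\beta<\gamma<\kappa$. For $\xi\le\alpha$,
\begin{align*}
|\rho_2(\xi,\alpha)-\rho_2(\xi,\beta)|
&\le|\rho_2(\xi,\alpha)-\rho_2(\xi,\gamma)|+|\rho_2(\xi,\gamma)-\rho_2(\xi,\beta)|\\
&\le d(\alpha,\gamma)+d(\beta,\gamma),
\end{align*}
where the last bound uses $\xi\le\alpha<\beta$. Take the supremum over $\xi\le\alpha$.

(D2): If $|A|=\kappa$ and $d\le n$ on $[A]^2$, then $A$ is unbounded in $\kappa$ and $\rho_2\le n$ on $[A]^2$ by \eqref{eq:lower}. This contradicts Lemma~\ref{lem:long} with $B=A$.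
\end{proof}

This completes the proof of Theorems~\ref{thm:main} and \ref{thm:exact}.

\begin{remark}
Without hypothesis (3) of $\square(\kappa)$, property (D2) can fail. The sequence $C_\alpha=\alpha$ is coherent, with thread $\kappa$. For nonzero limit ordinals $\alpha<\beta$ it gives $\rho_2(\xi,\alpha)=\rho_2(\xi,\beta)=1$ for $\xi<\alpha$, while $\rho_2(\alpha,\alpha)=0$ and $\rho_2(\alpha,\beta)=1$. So $d$ is constantly $1$ on pairs of nonzero limit ordinals.
\end{remark}

\section{The limit of the method}

In Theorem~\ref{thm:exact} the chromatic number is at most $\theta^{\aleph_0}$. This bound persists if the graphs placed between the copies of $X$ are replaced by any increasing sequence of graphs of chromatic number at most $\theta$.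

\begin{proposition}
Let $\kappa$ be a cardinal, $\theta$ an infinite cardinal, $d:[\kappa]^2\to\omega$, and let $H_0\subseteq H_1\subseteq\cdots$ be graphs on a set $X$ with $\chi(H_n)\le\theta$ for all $n$. Let $G$ be the graph on $\kappa\times X$ in which $(\alpha,x)$ and $(\beta,y)$, with $\alpha<\beta$, are adjacent iff $xy$ is an edge of $H_{d(\alpha,\beta)}$, and vertices with equal first coordinate are not adjacent. Then $\chi(G)\le\theta^{\aleph_0}$.
\end{proposition}

\begin{proof}
Let $c_n:X\to\theta$ be a proper coloring of $H_n$, and color $(\alpha,x)$ by the sequence $\langle c_n(x):n<\omega\rangle$. If $(\alpha,x)$ and $(\beta,y)$ are adjacent, then $xy$ is an edge of some $H_n$, and the $n$-th terms of the two colors differ.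
\end{proof}

For infinite $\theta$ and $X\subseteq{}^\omega\theta$, the graph $G(d,X)$ is of this form: $xy$ is an edge of $H_n$ iff $\Delta(x,y)<n$, and $x\mapsto x{\restriction}n$ colors $H_n$ with at most $\theta$ colors. The proposition concerns this type of construction only. We make no claim about whether $\square(\kappa)$ alone can or cannot produce larger gaps by other means.

\begin{thebibliography}{9}
\bibitem{Lyon}
\emph{Compactness For Abelian Groups, Graphs, Topological Spaces, Trees And Others},
\url{https://www.lacl.fr/~lfontanella/papers/Lyon.pdf}.
\end{thebibliography}

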